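\title{Unlabeled growth constants of minor-closed classes of graphs}

\begin{abstract}
Let $u_n$ be the number of unlabeled $n$-vertex graphs in a proper minor-closed class that contains arbitrarily large graphs. We prove the conjecture that $u_n^{1/n}$ converges to a finite positive limit. The proof uses only closure under induced subgraphs and the existence of small separators: a large graph is covered by sets of a prescribed size with small overlap, and the cost of gluing is summed along the orders $n,n^2,n^4,\dots$. The same argument gives the labeled analogue, applies to every hereditary class whose separators satisfy an integral condition (order $O(n/(\log n)^{2+\varepsilon})$ suffices), and yields a one-sided rate of convergence. A subgraph-closed class with separators of order $O(n/\log n)$ and at most exponentially many unlabeled members can fail to have a growth constant.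
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple, $\log$ is the natural logarithm, $[n]=\{1,\dots,n\}$ and $x^+=\max(x,0)$. A \emph{class} is a family of graphs closed under isomorphism. A graph $H$ is a \emph{minor} of $G$ if it is isomorphic to a graph obtained from a subgraph of $G$ by contracting edges (and discarding the loops and parallel edges that arise). A class is \emph{minor-closed} if it contains all minors of its members, \emph{proper} if it is not the class of all graphs, and \emph{hereditary} if it contains the induced subgraph $G[W]$ for every member $G$ and every $W\subseteq V(G)$. Minor-closed classes are hereditary.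

For a class $\mathcal G$ let $\widetilde{\mathcal G}_n$ be the set of isomorphism classes of its $n$-vertex members and $\mathcal G_n$ the set of its members with vertex set $[n]$. Put
\[
u_n=|\widetilde{\mathcal G}_n|,\qquad \ell_n=|\mathcal G_n|/n! .
\]
An $n$-vertex graph $F$ has $n!/|\mathrm{Aut}(F)|$ copies on $[n]$, so $\ell_n=\sum_{F\in\widetilde{\mathcal G}_n}1/|\mathrm{Aut}(F)|\le u_n$. We say that $\mathcal G$ has \emph{unlabeled growth constant} $\widetilde\gamma$ if $u_n^{1/n}\to\widetilde\gamma$ with $0<\widetilde\gamma<\infty$, and \emph{labeled growth constant} $\gamma$ if $\ell_n^{1/n}\to\gamma$. The number $\frac1n\log u_n$ is the information per vertex needed to specify an unlabeled member of order $n$, and the question is whether it stabilizes. We consider only classes with arbitrarily large members. A hereditary class of this kind has members of every order, so $u_n\ge1$ and $\ell_n>0$ for all $n$.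

It is conjectured in \cite[Conjecture~3]{notes} that every proper minor-closed class has an unlabeled growth constant. We prove this.

\begin{theorem}\label{thm:minor}
Every proper minor-closed class $\mathcal G$ containing arbitrarily large graphs has an unlabeled growth constant $\widetilde\gamma\in[1,\infty)$.
\end{theorem}

\begin{example}\label{ex:first}
All of the following classes are minor-closed.

(a) \emph{Edgeless graphs.} Here $u_n=1$ and $\ell_n=1/n!$, so $\widetilde\gamma=1$ while $\ell_n^{1/n}\to0$.

(b) \emph{Linear forests} (every component is a path). Now $u_n$ is the number of partitions of $n$. For $0<x<1$ we have $u_nx^n\le\prod_{j\ge1}(1-x^j)^{-1}<\infty$, so $\limsup u_n^{1/n}\le1/x$, and $\widetilde\gamma=1$.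

(c) \emph{Forests.} Joining a new root to one vertex of each component turns an $n$-vertex forest into a rooted tree with $n$ edges, from which the forest is recovered by deleting the root; a walk around that tree is a word of $2n$ steps ``down'' or ``up'' which determines it. So $u_n\le4^n$. For $n=2k-2\ge4$ take a path $v_1\cdots v_k$, attach a new leaf to $v_i$ for each $i$ in a set $J\subseteq\{2,\dots,k-1\}$, and add isolated vertices to reach order $n$. Deleting isolated vertices and leaves returns the path $v_2\cdots v_{k-1}$, and the numbers of leaves deleted along it determine $J$ up to reversal. So $u_n\ge2^{n/2-2}$ for even $n\ge4$. Theorem~\ref{thm:minor} says that a limit exists, and these bounds place it in $[\sqrt2,4]$.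

(d) \emph{All graphs.} Since $u_n\ge\ell_n\ge2^{n(n-1)/2}/n^n$, we get $u_n^{1/n}\to\infty$; the word ``proper'' is needed.

(e) \emph{All graphs on at most $h$ vertices, together with all edgeless graphs.} Here $u_h$ is large and $u_{h+1}=1$, so $u_n$ need not be monotone.
\end{example}

The usual tool for such limits is Fekete's lemma: if $b_{m+n}\ge b_m+b_n$ for all $m,n$, or $b_{m+n}\le b_m+b_n$ for all $m,n$, then $b_n/n$ converges in the extended reals. To obtain the first inequality for $b_n=\log u_n$ one wants to build large members out of small ones, for instance by disjoint union. A minor-closed class need not allow this: the graphs that do not have two disjoint triangles as a minor include the triangle but not two copies of it. The operation that is always available goes the other way, from a large member to its induced subgraphs. So we aim at an approximate form of the second inequality: cut a large member into pieces and bound the number of large members by the number of ways to choose the pieces and glue them. This is efficient when the pieces overlap little, which is what separators provide.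

A \emph{balanced separation} of an $n$-vertex graph $G$ is a partition $V(G)=A\cup B\cup S$ (parts may be empty) with no edge between $A$ and $B$ and $|A|,|B|\le\frac23n$. Its \emph{order} is $|S|$. For a nonincreasing function $\theta:[1,\infty)\to[0,\infty)$, a class has \emph{$\theta$-separators} if for every $n\ge1$ every $n$-vertex member has a balanced separation of order at most $n\,\theta(n)$. Thus $\theta(n)$ bounds the fraction of vertices spent on one cut.

\begin{example}\label{ex:forestsep}
Every $n$-vertex forest has a balanced separation of order at most $1$. If some component has more than $n/2$ vertices, root it and let $v$ be a deepest vertex whose subtree has more than $n/2$ vertices. The subtrees of the children of $v$ have at most $n/2$ vertices, and fewer than $n/2$ vertices lie outside the subtree of $v$. So after deleting at most one vertex all components have at most $n/2$ vertices. If one of them has at least $n/3$ vertices, let it be $A$. Otherwise add components to $A$ one at a time until $|A|\ge n/3$ or none is left; then $|A|<2n/3$. In both cases the remaining components form a set $B$ with $|B|\le 2n/3$.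
\end{example}

\begin{theorem}\label{thm:sep}
Let $\mathcal G$ be a hereditary class with arbitrarily large members and $\theta$-separators, where
\begin{equation}\label{eq:integral}
\int_1^\infty\frac{\theta(x)\log x}{x}\,dx<\infty .
\end{equation}
Then $u_n^{1/n}\to\widetilde\gamma$ for some $\widetilde\gamma\in[1,\infty)$, and $\ell_n^{1/n}\to\gamma$ for some $\gamma\in[0,\infty)$.
\end{theorem}

Condition \eqref{eq:integral} holds when separators have order $O(n/(\log n)^{2+\varepsilon})$: for $\theta(x)=c/(1+\log x)^{2+\varepsilon}$ the substitution $x=e^t$ turns the integral into $c\int_0^\infty t(1+t)^{-2-\varepsilon}\,dt$. Example~\ref{ex:first}(a) shows that $\gamma=0$ occurs. The link with minors is the following theorem.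

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:AST}
Every $n$-vertex graph with no $K_h$ minor has a balanced separation of order at most $h^{3/2}n^{1/2}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:minor} from Theorem~\ref{thm:sep}]
Some graph, say on $h$ vertices, is not in $\mathcal G$. It is a subgraph of $K_h$, so $K_h\notin\mathcal G$, and no member of $\mathcal G$ has a $K_h$ minor. By Theorem~\ref{thm:AST}, $\mathcal G$ has $\theta$-separators with $\theta(x)=h^{3/2}x^{-1/2}$, which satisfies \eqref{eq:integral}.
\end{proof}

When $\theta$ is a power, a finer cutting procedure gives a rate of convergence from one side.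

\begin{theorem}\label{thm:rate}
Let $\mathcal G$, $\widetilde\gamma$ and $\gamma$ be as in Theorem~\ref{thm:sep}, with $\theta(x)=c\,x^{\alpha-1}$, where $c>0$ and $0<\alpha<1$. There is a constant $C$ such that for all $n\ge2$
\[
u_n\ge\widetilde\gamma^{\,n}e^{-Cn^{\alpha}\log n},\qquad \ell_n\ge\gamma^{\,n}e^{-Cn^{\alpha}\log n}.
\]
In particular this holds with $\alpha=\frac12$ for every proper minor-closed class with arbitrarily large members.
\end{theorem}

Some condition such as \eqref{eq:integral} is needed.

\begin{theorem}\label{thm:counter}
There is a class $\mathcal H$, closed under arbitrary subgraphs, of graphs of maximum degree at most $3$, with balanced separations of order $O(n/\log n)$ and $|\widetilde{\mathcal H}_n|\le e^{O(n)}$, which has neither an unlabeled nor a labeled growth constant.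
\end{theorem}

So in Theorem~\ref{thm:minor} ``minor-closed'' cannot be replaced by ``closed under subgraphs, with at most exponentially many unlabeled members''. We do not settle the range of separator sizes between $O(n/\log n)$ and condition \eqref{eq:integral}.

\section{The idea, for linear forests}\label{sec:idea}

Let $\mathcal G$ be the class of linear forests and $a_n=\frac1n\log u_n$. We show that $a_n$ converges, by an argument that does not compute the limit.

List the vertices of an $N$-vertex member $G$ as $v_1,\dots,v_N$, one path after another, so that every edge joins consecutive vertices. Fix $2\le n\le N$, let $K=\lceil (N-1)/(n-1)\rceil$, and cut the list into $K$ windows of exactly $n$ consecutive vertices: for $i<K$ the window $W_i$ starts at $v_{(i-1)(n-1)+1}$, and $W_K$ consists of the last $n$ vertices. Every vertex and every edge lies in a window, and each $G[W_i]$ is an $n$-vertex member of $\mathcal G$. Only consecutive windows meet; they share one vertex, except that the last two share at most $n$.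

For instance, let $N=7$, $n=3$, and let $G$ have components $v_1v_2v_3v_4$, $v_5$, $v_6v_7$. The windows $\{v_1,v_2,v_3\}$, $\{v_3,v_4,v_5\}$, $\{v_5,v_6,v_7\}$ induce a path $H_1$ on three vertices and two copies $H_2,H_3$ of an edge plus an isolated vertex. These three types do not determine $G$: gluing an end of $H_1$ to the isolated vertex of $H_2$, and an end of the edge of $H_2$ to an end of the edge of $H_3$, gives paths of orders $3,3,1$ instead of $4,1,2$. So the gluing must be recorded.

Recording one identification between consecutive windows costs a factor $n^2$, and the last two windows cost at most $n^{2n}$. Hence $u_N\le u_n^Kn^{2K}n^{2n}$. Take logarithms, divide by $N$, and let $N\to\infty$ with $n$ fixed, so that $K/N\to1/(n-1)$: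
\[
\limsup_{N\to\infty}a_N\le\frac{n}{n-1}\,a_n+\frac{2\log n}{n-1}.
\]
The left side is finite (take $n=2$). Letting $n\to\infty$ along a sequence on which $a_n\to\liminf a_n$ gives $\limsup a_N\le\liminf a_n$.

Three things change in general.
\begin{enumerate}
\item There is no linear order. Pieces with small overlap come from applying separators recursively (Lemma~\ref{lem:pieces}).
\item These pieces have assorted sizes. Counting with them compares $a_N$ with a weighted average of the $a_j$ over the sizes $j$ that occur, whereas the last step above needs $a_N$ compared with $a_n$ for one chosen $n$. So the pieces must be packed into sets of size exactly $n$ (Lemma~\ref{lem:pack}).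
\item A repeated vertex may be shared with any other set, so recording it costs about $\log N$ instead of $\log n$ (Lemma~\ref{lem:glue}). If a fraction $\delta$ of the vertices is repeated, the error in $a_N$ is about $\delta\log N$, which is unbounded as $N\to\infty$ with $n$ fixed. We therefore use the comparison only for $n^2\le N\le n^4$ and climb along $n,n^2,n^4,\dots$ (Lemma~\ref{lem:chain}). Condition \eqref{eq:integral} makes the errors summable.
\end{enumerate}

\section{Gluing}\label{sec:glue}

In Sections \ref{sec:glue}--\ref{sec:rate}, $\mathcal G$ is a hereditary class with arbitrarily large members, and $a_n$ denotes either $\frac1n\log u_n$ throughout or $\frac1n\log\ell_n$ throughout; the arguments are the same for both.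

Subsets of $V(G)$ \emph{cover} $G$ if every vertex and every edge of $G$ lies inside one of them. An \emph{$n$-cover} of an $N$-vertex graph $G$ is a list $W_1,\dots,W_k$ of $n$-element sets (repetitions allowed) that cover $G$. Its \emph{excess} is $kn-N\ge0$, the number of repeated occurrences of vertices.

\begin{lemma}\label{lem:glue}
Let $1\le n\le N$ and $0\le\delta\le1$, and suppose that every $N$-vertex member of $\mathcal G$ has an $n$-cover of excess at most $\delta N$. Let $K=\lfloor(1+\delta)N/n\rfloor$ and $q=Kn-N$. Then $0\le q\le\delta N$,
\begin{equation}\label{eq:count}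
u_N\le u_n^K(Kn)^{2q},\qquad \ell_N\le\ell_n^K(n+1)^K(nN)^q,
\end{equation}
and
\begin{equation}\label{eq:step}
a_N\le a_n+\delta a_n^++\tfrac2n\log(n+1)+2\delta\log(2N).
\end{equation}
\end{lemma}

\begin{proof}
An $n$-cover of excess at most $\delta N$ has $k\le K$ sets, and $Kn\ge kn\ge N$. Repeating a set, we may assume that every $N$-vertex $G\in\mathcal G$ has an $n$-cover $W_1,\dots,W_K$ with exactly $K$ sets. Since $\mathcal G$ is hereditary, $G[W_i]\in\mathcal G$.

\emph{Unlabeled count.} Fix a representative on $[n]$ of each class in $\widetilde{\mathcal G}_n$. Let $H_i$ be the representative of $G[W_i]$ and $\psi_i:H_i\to G[W_i]$ an isomorphism. On $[K]\times[n]$ put $(i,x)\sim(j,y)$ if $\psi_i(x)=\psi_j(y)$. This equivalence relation has exactly $N$ classes, one for each vertex of $G$. Two vertices of $G$ are adjacent if and only if they are adjacent in some $G[W_i]$, that is, if and only if their classes contain elements $(i,x)$, $(i,y)$ with $xy\in E(H_i)$. So $(H_1,\dots,H_K,\sim)$ determines $G$ up to isomorphism. Order $[K]\times[n]$ lexicographically. Exactly $q$ elements are not first in their class, and $\sim$ is determined by the set of these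 elements and, for each of them, the first element of its class. Hence there are at most $(Kn)^q(Kn)^q$ relations.

\emph{Labeled count.} A graph $G$ on $[N]$ is determined by $(W_1,\dots,W_K)$ and the graphs $G[W_i]$, and given the sets there are at most $|\mathcal G_n|^K$ choices for the graphs. To count the lists of sets, let $W_i'=W_i\setminus\bigcup_{j<i}W_j$ and $n_i=|W_i'|$. The $W_i'$ partition $[N]$, so $\sum n_i=N$ and $\sum(n-n_i)=q$. There are at most $(n+1)^K$ choices of $(n_i)$, then $N!/\prod n_i!$ choices of $(W_i')$, then at most $\prod N^{n-n_i}=N^q$ choices of the sets $W_i\setminus W_i'$. As $n!\le n_i!\,n^{n-n_i}$, we have $\prod n_i!\ge(n!)^Kn^{-q}$, and so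
\[
|\mathcal G_N|\le|\mathcal G_n|^K(n+1)^K\,N!\,n^qN^q/(n!)^K .
\]
Dividing by $N!$ gives the second bound in \eqref{eq:count}.

\emph{The inequality \eqref{eq:step}.} Since $n\le N\le Kn\le2N$, both bounds in \eqref{eq:count} imply $Na_N\le Kn\,a_n+K\log(n+1)+2q\log(2N)$. Divide by $N$ and use $K/N\le2/n$, $q/N\le\delta$ and $1\le Kn/N\le1+\delta$. The last bounds give $(Kn/N)a_n\le(1+\delta)a_n$ if $a_n\ge0$ and $(Kn/N)a_n\le a_n$ if $a_n<0$, which may happen in the labeled case.
\end{proof}

The next lemma carries out the climb. It is stated for a general bound $d(n)$ on the relative excess because it serves both Theorem~\ref{thm:sep} and Theorem~\ref{thm:rate}. It also supplies the bound on $a_n^+$ that the term $\delta a_n^+$ in \eqref{eq:step} requires; we have not assumed that the class grows at most exponentially.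

\begin{lemma}\label{lem:chain}
Let $n_\ast\ge3$ be an integer and let $d(n)\in[1/n,1]$ be given for integers $n\ge n_\ast$. Suppose that for all $n\ge n_\ast$ and $N\ge n^2$, every $N$-vertex member of $\mathcal G$ has an $n$-cover of excess at most $d(n)N$. Put
\[
D(n)=\sum_{i\ge0}d(n_i)\log n_i,\qquad\text{where } n_i=n^{2^i},
\]
and suppose $D(n_\ast)<\infty$. Then $\beta:=\sup_{n\ge1}a_n^+<\infty$, and
\begin{equation}\label{eq:chain}
a_N\le a_n+(\beta+14)D(n)\qquad(n\ge n_\ast,\ N\ge n^2).
\end{equation}
\end{lemma}

\begin{proof}
Let $n\ge n_\ast$ and $n^2\le N\le n^4$, and apply \eqref{eq:step} with $\delta=d(n)$. Here $\log(2N)\le5\log n$, and $\frac2n\log(n+1)\le\frac4n\log n\le4d(n)\log n$. Thus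
\begin{equation}\label{eq:onestep}
a_N\le a_n+d(n)\bigl(a_n^++14\log n\bigr)\qquad(n\ge n_\ast,\ n^2\le N\le n^4).
\end{equation}
Now let $n\ge n_\ast$ and $N\ge n^2$ be arbitrary, and choose $I\ge0$ with $n_{I+1}\le N<n_{I+2}$, that is, $n_I^2\le N<n_I^4$. Then \eqref{eq:onestep} applies to each of the pairs
\[
(n_0,n_1),\ (n_1,n_2),\ \dots,\ (n_{I-1},n_I),\ (n_I,N).
\]
For the pair with smaller member $n_i$ and larger member $M$, it gives $a_M^+\le(1+d(n_i))a_{n_i}^++14d(n_i)\log n_i$. By induction along the chain,
\[
a_N^+\le\prod_{i\le I}\bigl(1+d(n_i)\bigr)\Bigl(a_n^++14\sum_{i\le I}d(n_i)\log n_i\Bigr)\le e^{D(n)}\bigl(a_n^++14D(n)\bigr),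
\]
where we used $1+x\le e^x$ and $\log n_i\ge1$. With $n=n_\ast$ this bounds $a_N^+$ for all $N\ge n_\ast^2$, and finitely many orders remain, so $\beta<\infty$. Now each step of the chain increases $a$ by at most $d(n_i)(\beta+14\log n_i)\le(\beta+14)d(n_i)\log n_i$, and summing gives \eqref{eq:chain}.
\end{proof}

\section{Covers with small excess}\label{sec:cover}

Let $\mathcal G$ have $\theta$-separators. We cut a graph along a balanced separation $(A,B,S)$ into $A\cup S$ and $B\cup S$. Keeping $S$ on both sides preserves every edge, at the price of repeating $|S|$ vertices. We repeat until all pieces have size at most $r$. At each scale of sizes the repeated vertices form a fraction at most $\theta$ of that scale, and the scales decrease geometrically, so the total relative loss is governed by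
\[
\Theta(r)=\sum_{j\ge0}\theta\bigl((4/3)^jr\bigr)\qquad(r\ge1\text{ real}).
\]
The ratio $4/3$ appears because a cut shrinks a set by the factor $\frac23+\theta$, which is at most $\frac34$ once $\theta\le\frac1{12}$. Let $\lambda=\log(4/3)$. As $\theta$ is nonincreasing, $\lambda\,\theta(y)\le\int_{3y/4}^y\theta(x)\,dx/x$ for $y\ge\frac43$, and summing over $y=(4/3)^jr$ gives
\begin{equation}\label{eq:Theta}
\Theta(r)\le\frac1\lambda\int_{3r/4}^\infty\frac{\theta(x)}x\,dx\qquad(r\ge\tfrac43).
\end{equation}
Under \eqref{eq:integral} the right side is finite and tends to $0$ as $r\to\infty$. We use repeatedly that $1/(1-x)\le1+2x$ for $0\le x\le\frac12$.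

\begin{lemma}\label{lem:pieces}
Let $r\ge1$ be real with $\Theta(r)\le\frac1{12}$, and let $G\in\mathcal G$ have $N\ge1$ vertices. Then $G$ is covered by sets $V_1,\dots,V_p$ with $|V_i|\le r$ and $T:=\sum_i|V_i|\le(1+2\Theta(r))N$.
\end{lemma}

\begin{proof}
Build a binary tree whose nodes are subsets of $V(G)$, with root $V(G)$. If a node $U$ has $|U|>r$, take a balanced separation $(A,B,S_U)$ of $G[U]$ with $|S_U|\le\theta(|U|)|U|$, which exists because $G[U]\in\mathcal G$, and give $U$ the children $A\cup S_U$ and $B\cup S_U$. Since $\theta(|U|)\le\theta(r)\le\Theta(r)\le\frac1{12}$, each child has size at most $\frac34|U|$, so the tree is finite. Let the $V_i$ be its leaves. Every vertex and edge of $G[U]$ lies in a child of $U$, so the leaves cover $G$, and every node is the union of the leaves below it.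

The children of $U$ have total size $|U|+|S_U|$, so $T=N+\sum_U|S_U|$, summed over internal nodes. The nodes at a given depth have unequal sizes and overlap, so we group them by size and compare with $T$ itself. Say that an internal node $U$ has \emph{scale} $j\ge0$ if $(4/3)^jr<|U|\le(4/3)^{j+1}r$. A proper descendant of such a node has size at most $\frac34|U|\le(4/3)^jr$, so no two nodes of scale $j$ lie on one path from the root to a leaf. Hence no leaf lies below two nodes of scale $j$, and $\sum_{U\text{ of scale }j}|U|\le T$. Therefore
\[
T\le N+\sum_{j\ge0}\theta\bigl((4/3)^jr\bigr)T=N+\Theta(r)T,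
\]
and $T\le N/(1-\Theta(r))\le(1+2\Theta(r))N$.
\end{proof}

To reach size exactly $n$ we pack the pieces into groups and fill each group up with further vertices of $G$. The filling takes place inside $G$, so the enlarged set still induces a member of $\mathcal G$; adding isolated vertices would not do, by Example~\ref{ex:first}(e).

\begin{lemma}\label{lem:pack}
Let $1\le r\le n/2$, $n\le N$ and $\Theta(r)\le\frac1{12}$. Every $N$-vertex $G\in\mathcal G$ has an $n$-cover of excess at most $\delta N$, where $\delta=\frac nN+4\Theta(r)+\frac{2r}n$.
\end{lemma}

\begin{proof}
Take the sets $V_1,\dots,V_p$ of Lemma~\ref{lem:pieces} in order and put them into groups. The \emph{total} of a group is the sum of the sizes of its sets; close the current group when the next set would raise its total above $n$. A closed group has total greater than $n-r$, so the number $k$ of groups is at most $1+T/(n-r)$. The union of a group has at most $n\le N$ vertices; enlarge it to an $n$-element subset of $V(G)$. These sets cover $G$, and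
\[
kn\le n+\frac{T}{1-r/n}\le n+N\bigl(1+2\Theta(r)\bigr)\Bigl(1+\frac{2r}n\Bigr)\le n+N\Bigl(1+4\Theta(r)+\frac{2r}n\Bigr),
\]
where the last step uses $2r/n\le1$.
\end{proof}

\section{Convergence}\label{sec:conv}

In Lemma~\ref{lem:pack} the term $\Theta(r)$ asks for large $r$ and the term $r/n$ for small $r$. The choice $r=\sqrt n$ makes the second term polynomially small and changes $\log r$ only by a factor of $2$, which condition \eqref{eq:integral} tolerates.

\begin{proof}[Proof of Theorem~\ref{thm:sep}]
Put $d(n)=4\Theta(\sqrt n)+3n^{-1/2}\ge1/n$. Since $\Theta(r)\to0$, there is $n_\ast\ge4$ such that $\Theta(\sqrt n)\le\frac1{12}$ and $d(n)\le1$ for all $n\ge n_\ast$. For $n\ge n_\ast$ and $N\ge n^2$ apply Lemma~\ref{lem:pack} with $r=\sqrt n\le n/2$: its $\delta$ is at most $\frac1n+4\Theta(\sqrt n)+2n^{-1/2}\le d(n)$. So the covering hypothesis of Lemma~\ref{lem:chain} holds.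

We show that $D(n)$ is finite for $n\ge n_\ast$ and tends to $0$. Let $y_i=\log n_i=2^i\log n$, so that
\[
D(n)=4\sum_iy_i\Theta(e^{y_i/2})+3\sum_iy_ie^{-y_i/2}.
\]
Since $e^{y/2}\ge y^2/8$, the second sum is at most $\sum_i8/y_i=16/\log n$. For the first, let $\varphi(t)=\theta(e^t)$; condition \eqref{eq:integral} reads $\int_0^\infty t\varphi(t)\,dt<\infty$. For $y\ge\log4$ we have $y\ge4\lambda$ because $(4/3)^4<4$, so $y/2-\lambda\ge y/4$, and \eqref{eq:Theta} gives
\[
\Theta(e^{y/2})\le\frac1\lambda\int_{y/2-\lambda}^\infty\varphi(t)\,dt\le\frac1\lambda\int_{y/4}^\infty\varphi(t)\,dt .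
\]
Interchange sum and integral (all terms are nonnegative). Since the $y_i$ double, those not exceeding $4t$ sum to at most $8t$, and
\[
\sum_iy_i\Theta(e^{y_i/2})\le\frac1\lambda\int_{y_0/4}^\infty\varphi(t)\sum_{i:\,y_i\le4t}y_i\,dt\le\frac8\lambda\int_{(\log n)/4}^\infty t\varphi(t)\,dt .
\]
The right side is the tail of a convergent integral. This is the only place where the factor $\log x$ in \eqref{eq:integral} is used.

By Lemma~\ref{lem:chain}, $\beta<\infty$ and $\limsup_Na_N\le a_n+(\beta+14)D(n)$ for every $n\ge n_\ast$. Letting $n\to\infty$ along a sequence on which $a_n\to\liminf a_n$ gives $\limsup a_N\le\liminf a_n$. So $a_n$ converges in $[-\infty,\beta]$. In the labeled case this gives $\gamma\in[0,e^\beta]$. In the unlabeled case $a_n\ge0$, so $\widetilde\gamma\in[1,e^\beta]$.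
\end{proof}

\begin{remark}
Heredity was used to separate $G[U]$ in Lemma~\ref{lem:pieces} and to count the graphs $G[W_i]$ in Lemma~\ref{lem:glue}. It cannot be dropped: the class of all forests of even order and all edgeless graphs of odd order has $\theta$-separators with $\theta(x)=1/x$ by Example~\ref{ex:forestsep}, but $u_n=1$ for odd $n$ and $u_n\ge2^{n/2-2}$ for even $n\ge4$ by Example~\ref{ex:first}(c).
\end{remark}

\section{The rate for polynomial separators}\label{sec:rate}

Let $\theta(x)=cx^{\alpha-1}$ with $0<\alpha<1$. Summing geometric series, put
\[
c_0=\frac c{1-(3/4)^{1-\alpha}},\qquad c_1=\frac c{1-(2/3)^\alpha},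
\]
so that $\Theta(r)=c_0r^{\alpha-1}$. Theorem~\ref{thm:rate} needs relative excess $O(n^{\alpha-1})$. Lemma~\ref{lem:pack} does not give this, because $\max(r^{\alpha-1},r/n)\ge n^{-(1-\alpha)/(2-\alpha)}$ for every $r$ (the two terms agree at $r^{2-\alpha}=n$); for $\alpha=\frac12$ this is $n^{-1/3}$ rather than $n^{-1/2}$. The loss $r/n$ is the room left unused when the next piece does not fit. We remove it by taking $r=n$ and cutting a piece that does not fit into two parts of prescribed sizes. A balanced separation gives no control of the sizes beyond the bound $\frac23$, but iterating on the undecided part does.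

\begin{lemma}\label{lem:split}
Let $G\in\mathcal G$ have $M\ge1$ vertices and let $\mu$ be real with $0\le\mu\le M$. Then $V(G)$ has a partition $(A,B,S)$ with no edge between $A$ and $B$, $|A|\le\mu$, $|B|\le M-\mu$ and $|S|\le c_1M^\alpha$.
\end{lemma}

\begin{proof}
We maintain a partition $(A,B,S,U)$ of $V(G)$ with no edge between any two of $A$, $B$, $U$, and with $|A|\le\mu$, $|B|\le M-\mu$. Start with $U=V(G)$ and $A=B=S=\emptyset$. While $U\neq\emptyset$, take a balanced separation $(A',B',S')$ of $G[U]$ with $|S'|\le c|U|^\alpha$. Since $|A|+|A'|+|B|+|B'|\le M$, we have $|A|+|A'|\le\mu$ or $|B|+|B'|\le M-\mu$. In the first case replace $A$ by $A\cup A'$ and $U$ by $B'$; in the second replace $B$ by $B\cup B'$ and $U$ by $A'$; in both replace $S$ by $S\cup S'$. The invariants persist, because $A',B'\subseteq U$ have no edges to $A$, to $B$ or to each other. After $i$ steps $|U|\le(2/3)^iM$, so the process stops, with $|S|\le\sum_{i\ge0}c\bigl((2/3)^iM\bigr)^\alpha=c_1M^\alpha$.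
\end{proof}

\begin{lemma}\label{lem:pack2}
Let $n\le N$, $\Theta(n)\le\frac1{12}$ and $s:=c_1n^\alpha\le n/4$. Every $N$-vertex $G\in\mathcal G$ has an $n$-cover of excess at most $\delta N$, where $\delta=\frac nN+4\Theta(n)+\frac{4s}n$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:pieces} with $r=n$ gives a list of pieces of size at most $n$ that cover $G$ and have total size $T\le(1+2\Theta(n))N$. Fill groups one after another. Let $g\le n$ be the total of the current group, $P$ the first piece in the list, and $\mu=n-g$ the room left.
\begin{itemize}
\item If $|P|\le\mu$, move $P$ into the group.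
\item If $|P|>\mu$ and $\mu\le s$, close the group. Its total is $n-\mu\ge n-s$.
\item If $|P|>\mu>s$, apply Lemma~\ref{lem:split} to $G[P]$ with $\mu-s$ in place of $\mu$. This gives $(A,B,S)$ with $|A|\le\mu-s$, $|B|\le|P|-\mu+s$ and $|S|\le c_1|P|^\alpha\le s$. Put $A\cup S$ into the group, close it, and replace $P$ in the list by $B\cup S$. Since $|A\cup S|\le\mu$ and $|A\cup S|=|P|-|B|\ge\mu-s$, the closed group has total in $[n-s,n]$.
\end{itemize}
Every vertex and edge of $G[P]$ lies in $A\cup S$ or in $B\cup S$, so the pieces (in groups or in the list) always cover $G$, and they have size at most $n$. Each closing raises the total size of all pieces by at most $s$. After $j$ closings the closed groups therefore satisfy $j(n-s)\le T+js$, that is, $j\le T/(n-2s)$. Between closings the list gets shorter, so the process ends, with $k\le1+T/(n-2s)$ groups. Enlarge the union of each group to an $n$-element set. Since $2s/n\le\frac12$,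
\[
kn\le n+N\bigl(1+2\Theta(n)\bigr)\Bigl(1+\frac{4s}n\Bigr)\le n+N\Bigl(1+4\Theta(n)+\frac{4s}n\Bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Let $c_2=1+4c_0+4c_1$ and $d(n)=c_2n^{\alpha-1}\ge1/n$, and choose $n_\ast\ge3$ with $d(n)\le\frac13$ for $n\ge n_\ast$. For such $n$ we have $4\Theta(n)\le\frac13$ and $4s/n\le\frac13$, so Lemma~\ref{lem:pack2} applies, and for $N\ge n^2$ its $\delta$ is at most $n^{-1}+4c_0n^{\alpha-1}+4c_1n^{\alpha-1}\le d(n)$. In Lemma~\ref{lem:chain},
\[
D(n)=c_2\,n^{\alpha-1}\log n\sum_{i\ge0}2^in^{-(1-\alpha)(2^i-1)}\le c_2\sigma\,n^{\alpha-1}\log n,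
\]
where $\sigma=\sum_{i\ge0}2^i2^{-(1-\alpha)(2^i-1)}<\infty$. Let $N\to\infty$ in \eqref{eq:chain}. By Theorem~\ref{thm:sep} this gives $\log\widetilde\gamma\le a_n+Cn^{\alpha-1}\log n$ for $n\ge n_\ast$ in the unlabeled case, with $C=(\beta+14)c_2\sigma$, and the same with $\gamma$ in the labeled case if $\gamma>0$; if $\gamma=0$ there is nothing to prove. Multiply by $n$ and exponentiate. For the finitely many $n$ with $2\le n<n_\ast$ we have $u_n,\ell_n>0$ and $n^\alpha\log n>0$, so a larger $C$ covers them. The last assertion follows because a proper minor-closed class has $\theta$-separators with $\theta(x)=h^{3/2}x^{-1/2}$, as shown in Section~\ref{sec:intro}.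
\end{proof}

The estimate is one-sided because Lemma~\ref{lem:glue} bounds large orders by small ones and not conversely.

\section{A class with no growth constant}\label{sec:counter}

In Lemma~\ref{lem:glue} the gluing costs about $q\log N$, which is of order $N$ when $q$ is of order $N/\log N$. We build a class in which this cost is really paid at some orders and not at others. A cubic graph on $m$ vertices can be chosen in $e^{\frac12m\log m-O(m)}$ or more ways, as computed below. Subdividing each edge about $\log m$ times dilutes it to order $N\approx\frac32m\log m$, where this number is exponential in $N$, while all small subgraphs become very simple forests. We admit such graphs only for a sparse sequence of values of $m$. The class is not closed under disjoint unions, so beyond order $N$ these graphs leave no trace.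

\subsection*{Construction}
A multigraph may have parallel edges. For even $m\ge4$ let $\mathcal C_m$ be the class of loopless cubic multigraphs on $m$ vertices that consist of a Hamilton cycle and a perfect matching (matching edges may be parallel to cycle edges). For $\Gamma\in\mathcal C_m$ and $L\ge2$ let $\Gamma^{(L)}$ be obtained by replacing every edge by a path with $L$ new inner vertices. It is a connected simple graph with $m+\frac32mL$ vertices. Its \emph{branch vertices}, those of $\Gamma$, have degree $3$ and all others have degree $2$; the paths replacing edges are its \emph{threads}. Choose even integers $m_1,m_2,\dots\ge4$ recursively so that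
\[
L_k:=\lceil\log m_k\rceil\ge2,\qquad N_k:=m_k+\tfrac32m_kL_k,\qquad L_{k+1}>N_k .
\]
Then $L_1<N_1<L_2<N_2<\cdots$. Let $\mathcal H$ be the class of graphs isomorphic to a subgraph of $\Gamma^{(L_k)}$ for some $k\ge1$ and $\Gamma\in\mathcal C_{m_k}$. It is closed under subgraphs, contains all edgeless graphs, and has maximum degree at most $3$. Now $u_n$ and $\ell_n$ refer to $\mathcal H$.

\begin{lemma}\label{lem:many}
$\liminf_k\ell_{N_k}^{1/N_k}\ge e^{1/5}$, and hence $\liminf_ku_{N_k}^{1/N_k}\ge e^{1/5}$.
\end{lemma}

\begin{proof}
Let $m=m_k$ and $L=L_k$. The number of perfect matchings of $[m]$ is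
\[
\frac{m!}{2^{m/2}(m/2)!}\ge\frac{(m/2)^{m/2}}{2^{m/2}}=(m/4)^{m/2}.
\]
Add to each matching the cycle $12\cdots m$. Fix $\Gamma\in\mathcal C_m$. If the multigraph made from a matching is isomorphic to $\Gamma$, an isomorphism carries the cycle to a Hamilton cycle of $\Gamma$ traversed from a starting vertex. This traversal determines the matching: number the vertices in the order visited and take the unused edges. There are at most $m3^m$ traversals, with $m$ starting vertices and at most $3$ choices for each edge. So $\mathcal C_m$ has at least $u^\ast=(m/4)^{m/2}/(m3^m)$ isomorphism types. Suppressing the vertices of degree $2$ recovers $\Gamma$ from $\Gamma^{(L)}$, so there are at least $u^\ast$ types of graphs $\Gamma^{(L)}$, all of order $N_k$.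

Each has at most $m6^m$ automorphisms. Indeed, number the three neighbors of every branch vertex. An automorphism $\pi$ permutes the branch vertices and induces at each branch vertex $v$ a permutation of $\{1,2,3\}$ describing the bijection from the neighbors of $v$ to those of $\pi(v)$. Once $\pi(v)$ and this permutation are known, $\pi$ is determined on the three threads at $v$, including their far ends. By connectivity, $\pi$ is determined by the image of one branch vertex and the $m$ permutations.

Therefore $\ell_{N_k}\ge u^\ast/(m6^m)$ and $\log\ell_{N_k}\ge\frac12m\log m-O(m)$. For $m\ge e^5$ we have $m\log m\le N_k\le\frac52m+\frac32m\log m\le2m\log m$. So $\log\ell_{N_k}\ge\frac14N_k-O(N_k/\log m)\ge\frac15N_k$ for large $k$. Finally $u_n\ge\ell_n$.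
\end{proof}

\begin{lemma}\label{lem:few}
$u_{L_k}^{1/L_k}\to1$, and hence $\limsup_k\ell_{L_k}^{1/L_k}\le1$.
\end{lemma}

\begin{proof}
Let $n=L_{k+1}$ and let $F\in\mathcal H$ have $n$ vertices. Since $n>N_k$, $F$ is a subgraph of some $\Gamma^{(L_i)}$ with $i\ge k+1$, so $L_i\ge n$. A cycle of $\Gamma^{(L_i)}$ consists of at least two threads, and a path joining two branch vertices contains a thread, which has $L_i+2>n$ vertices; neither fits into $F$. So every component of $F$ is a tree with at most one vertex of degree $3$ and none of larger degree. A tree of this kind on $j$ vertices is a path or is determined by the lengths of two of its three legs, so the number $\tau_j$ of types is at most $1+j^2\le2j^2$. The number of $n$-vertex forests with such components is the coefficient of $x^n$ in $\prod_{j\ge1}(1-x^j)^{-\tau_j}$. Hence for every $x\in(0,1)$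
\[
1\le u_n\le x^{-n}\prod_{j\ge1}(1-x^j)^{-2j^2},
\]
and the product converges because $\sum_jj^2x^j<\infty$. So $\limsup_ku_{L_k}^{1/L_k}\le1/x$ for every $x<1$.
\end{proof}

It remains to see that $\mathcal H$ is small and has small separators. Both follow because every member is a forest plus few edges. The \emph{cyclomatic number} of a multigraph is the number of edges minus the number of vertices plus the number of components; it is the number of edges outside a maximal spanning forest.

\begin{lemma}\label{lem:cyc}
Every $F\in\mathcal H$ with $n\ge2$ vertices has cyclomatic number $t\le\min(n/2,\,3n/\log n)$.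
\end{lemma}

\begin{proof}
Let $F\subseteq\Gamma^{(L)}$ with $L=L_k$ and $\Gamma\in\mathcal C_{m_k}$. Deleting a vertex of degree $0$ removes a vertex and a component, and deleting a vertex of degree $1$ removes a vertex and an edge, so $t$ is unchanged. Repeating, we reach a subgraph $F_0$, empty or of minimum degree at least $2$, with cyclomatic number $t$. If $F_0$ contains an inner vertex of a thread, it contains both edges at that vertex and hence, step by step, the whole thread. Every edge of $\Gamma^{(L)}$ has an inner vertex as an end. So $F_0=\Gamma_0^{(L)}$ for a submultigraph $\Gamma_0$ of $\Gamma$. Subdivision adds equally many vertices and edges, so $t$ is the cyclomatic number of $\Gamma_0$, and $t\le|E(\Gamma_0)|\le n/L\le n/2$. Moreover $\log n\le\log N_k=\log m_k+\log(1+\frac32L)\le L+\frac32L\le3L$, so $n/L\le3n/\log n$.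
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemmas \ref{lem:many} and \ref{lem:few}, neither $u_n^{1/n}$ nor $\ell_n^{1/n}$ converges. Let $F\in\mathcal H$ have $n\ge2$ vertices and cyclomatic number $t$, and write $F$ as a spanning forest plus $t$ edges.

\emph{Size.} By Example~\ref{ex:first}(c) there are at most $4^n$ types of forest. By Lemma~\ref{lem:cyc} there are at most $n+1$ values of $t$, and for each at most $n^{2t}\le n^{6n/\log n}=e^{6n}$ ways to add $t$ edges. So $u_n\le(n+1)4^ne^{6n}$.

\emph{Separators.} Deleting one end of each of the $t$ edges leaves a forest on at most $n$ vertices. By Example~\ref{ex:forestsep}, deleting at most one more vertex splits it into two sides of size at most $2n/3$ with no edge between them. This is a balanced separation of $F$ of order at most $3n/\log n+1$.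
\end{proof}

There is no conflict with Theorem~\ref{thm:sep}: for $\theta(x)=c/(1+\log x)$ the integral in \eqref{eq:integral} is $c\int_0^\infty t/(1+t)\,dt=\infty$.

\begin{thebibliography}{9}

\bibitem{AST}
Alon, Seymour and Thomas, \emph{A separator theorem for nonplanar graphs}, J. Amer. Math. Soc. 3 (1990) 801--808.

\bibitem{notes}
\emph{Random Graphs From Minor-Closed Classes},
\texttt{http://math.univ-lyon1.fr/\textasciitilde{}mitsche/Summerschool/NotesCN12-13.pdf}

\end{thebibliography}
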